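\title{A Counterexample to the Confusion Conjecture for Chain Logic on Trees}

\begin{abstract}
Chain logic is monadic second-order logic on finite binary trees with set quantifiers restricted to chains of the ancestor order. The confusion conjecture asserts that a regular tree language is definable in chain logic if and only if its minimal automaton avoids a pattern called confusion. We disprove it by a language whose minimal automaton has 19 states. The obstruction is a many-sorted form of the pattern, family confusion, in which several sets of states confuse only jointly. We prove that a family confusion of any size prevents chain definability, that for every $m\ge 2$ some language has a family confusion of size $m$ and none of smaller size, and that the existence of a family confusion is decidable. We do not prove that the absence of family confusion suffices for chain definability.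
\end{abstract}

\section{Chain logic, confusion, and the results}\label{sec:intro}

\subsection{Trees, chain logic and automata}

Fix a finite alphabet $\Sigma$. A \emph{tree} is a finite binary tree whose nodes are labeled by letters of $\Sigma$ and in which every inner node has exactly two children, a left one and a right one. We write $a(t_1,t_2)$ for the tree with root label $a$, left subtree $t_1$ and right subtree $t_2$, and $a$ for the one-node tree labeled $a$. A tree is viewed as a relational structure: the domain is the set of nodes, and the relations are left child, right child, the ancestor order $\le$ (where $x\le y$ means that $x$ is $y$ or an ancestor of $y$), and a unary predicate $P_a$ for each label $a$. A \emph{chain} is a set of nodes that is linearly ordered by $\le$, that is, a subset of one branch from the root to a leaf. The empty set is a chain.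

\emph{Chain logic} is monadic second-order logic over these structures in which set quantifiers range only over chains. A tree language $L$ is \emph{chain definable} if there is a chain logic sentence that holds in exactly the trees of $L$.

A \emph{deterministic bottom-up tree automaton} $\mathcal A$ consists of a finite set $Q$ of states, a leaf function $\iota:\Sigma\to Q$, a transition function $\delta:Q\times Q\times\Sigma\to Q$ and a set $F\subseteq Q$ of accepting states. Its run on a tree gives the state $\iota(a)$ to a leaf labeled $a$, and the state $\delta(p,p',a)$ to an inner node labeled $a$ whose left and right children have states $p$ and $p'$. The \emph{state of a tree} is the state of its root, and the tree is accepted if its state lies in $F$. The languages recognized in this way are the regular tree languages, and all languages in this paper are regular.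

A \emph{tree with ports} is a tree $t$ with a designated set $V$ of leaves, the \emph{ports}. For $\sigma:V\to Q$, let $t[\sigma]\in Q$ be the state at the root when each port $v$ is given the state $\sigma(v)$, in place of $\iota$ of its label, and all other nodes get their states as in the usual run. The labels of ports thus play no role. For trees $\bar s=(s_v)_{v\in V}$, let $t[\bar s]$ be the tree obtained by replacing each port $v$ by $s_v$. If $s_v$ has state $\sigma(v)$ for every $v\in V$, then $t[\bar s]$ has state $t[\sigma]$. A \emph{context} $G$ is a tree with exactly one port, written $\square$; we write $G[q]$ and $G[s]$ for a state $q$ and a tree $s$, and say that $G$ \emph{accepts} $q$ if $G[q]\in F$. The \emph{minimal automaton} of a regular language $L$ is the automaton recognizing $L$, unique up to renaming of states, in which every state is the state of some tree and, for any two distinct states, some context accepts exactly one of them. Its states are the classes of the Myhill--Nerode congruence of $L$ on trees.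

\subsection{Confusion}

A chain stays on one branch. In a tree $t[\bar s]$ it therefore enters at most one of the subtrees $s_v$. This suggests that chain logic can follow a computation that is driven by one port, and that it loses track of a computation in which no single port has any control over the result. Confusion is the name of the second situation.

\begin{definition}\label{def:confusion}
Let $R\subseteq Q$ with $|R|\ge2$. The automaton $\mathcal A$ \emph{contains $R$-confusion} if there is a tree $t$ with a nonempty set $V$ of ports such that for every $v\in V$ and all $q,q'\in R$ there is $\sigma:V\to R$ with $\sigma(v)=q$ and $t[\sigma]=q'$. It \emph{contains confusion} if it contains $R$-confusion for some such $R$. A regular language is \emph{non-confusing} if its minimal automaton contains no confusion.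
\end{definition}

In the following three examples $Q=\{0,1\}$, both states are states of one-node trees, and the context $\square$ accepts exactly one of them, so the automata are minimal and the only candidate for $R$ is $Q$.

\begin{example}[one branch]\label{ex:branch}
Let $\Sigma=\{a,b\}$, $\iota(a)=1$, $\iota(b)=0$, $\delta(p,p',c)=p+\iota(c) \bmod 2$ and $F=\{0\}$. The automaton accepts the trees with an even number of labels $a$ on the leftmost branch. There is no confusion: if the leftmost leaf of $t$ is a port, then fixing its state fixes $t[\sigma]$, and otherwise $t[\sigma]$ is constant. The language is chain definable. A node is on the leftmost branch if none of its ancestors-or-self is a right child, and the sentence says: there is a chain $X$ such that the root is in $X$ if and only if it is labeled $a$; for each inner node $x$ on the leftmost branch with left child $y$, we have $y\in X$ if and only if exactly one of $x\in X$ and $P_a(y)$ holds; and the leftmost leaf is not in $X$.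
\end{example}

\begin{example}[parity of leaves]\label{ex:parity}
Keep $\Sigma$, $\iota$, $F$ and put $\delta(p,p',c)=p+p'\bmod 2$. The automaton accepts the trees with an even number of leaves labeled $a$. A root labeled $a$ with two ports $v_1,v_2$ as children is a confusion: whatever state one port has, the other port adjusts the sum.
\end{example}

\begin{example}[Boolean evaluation]\label{ex:boole}
Let $\Sigma=\{\wedge,\vee\}$, $\iota(\wedge)=1$, $\iota(\vee)=0$, let $\delta$ compute the conjunction or disjunction of the two children, and let $F=\{1\}$. The tree $\vee(\wedge(v_1,v_2),\wedge(v_3,v_4))$ with four ports is a confusion. By symmetry let $v_1$ be the fixed port. Setting $v_3,v_4$ to $1$ gives the value $1$, and setting $v_2,v_3$ to $0$ gives the value $0$.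
\end{example}

The following facts are known. Every chain definable language is non-confusing. The converse holds for languages whose minimal automaton has two states. It also holds for yield languages, that is, languages $\{t: y(t)\in K\}$ where $K$ is a regular word language and $y(t)$ is the word of leaf labels of $t$ read from left to right; a yield language is chain definable if and only if it is first-order definable, if and only if it is non-confusing. These facts, which our proofs do not use, suggest the following conjecture from \cite{fim}.

\begin{quote}
\textbf{Confusion conjecture.} \emph{A regular tree language is chain definable if and only if it is non-confusing.}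
\end{quote}

\begin{theorem}\label{thm:A}
There is a regular tree language, with a minimal automaton of $19$ states, that is non-confusing but not chain definable. Hence the confusion conjecture is false.
\end{theorem}

\subsection{Family confusion}

A confusion defeats chain logic because it can be iterated: the ports of $t$ take values in $R$ and so does its root, so copies of $t$ can be plugged into the ports of $t$ to any depth. Iteration does not need a single set $R$. It is enough to have several trees such that every port of one of them can be fed by the root of one of them.

\begin{definition}\label{def:family}
A \emph{family confusion} of $\mathcal A$ consists of a finite nonempty index set $I$ and, for each $i\in I$, a set $R_i\subseteq Q$ with $|R_i|\ge2$, a tree $t_i$ with a nonempty set $V_i$ of ports, and a map $\rho_i:V_i\to I$, subject to the condition below. We call $\rho_i(v)$ the \emph{kind} of the port $v$, and we call $\sigma:V_i\to Q$ \emph{admissible} if $\sigma(w)\in R_{\rho_i(w)}$ for all $w\in V_i$. The condition is: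
\begin{quote}
for all $i\in I$, $v\in V_i$, $q\in R_{\rho_i(v)}$ and $q'\in R_i$ there is an admissible $\sigma$ with $\sigma(v)=q$ and $t_i[\sigma]=q'$.
\end{quote}
The \emph{size} of the family confusion is $|I|$. A language has a family confusion if its minimal automaton has one.
\end{definition}

A family confusion of size $1$ is a confusion. Two consequences of the definition are used throughout. Every element of $R_i$ equals $t_i[\sigma]$ for some admissible $\sigma$. And $t_i$ is not a single node, since otherwise fixing its only port to $q$ would leave $q$ as the only value, although $|R_i|\ge2$.

\begin{theorem}\label{thm:B}
If the minimal automaton of $L$ has a family confusion, of any size, then $L$ is not chain definable.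
\end{theorem}

\begin{theorem}\label{thm:C}
For every $m\ge2$ there is a regular language $L_m$, whose minimal automaton has $9m+1$ states, with a family confusion of size $m$ but none of size less than $m$. Hence $L_m$ is not chain definable, and for no fixed $r$ does the criterion ``no family confusion of size at most $r$'' characterize chain definability.
\end{theorem}

\begin{proposition}\label{prop:D}
It is decidable whether a given deterministic bottom-up automaton has a family confusion.
\end{proposition}

The case of size $1$ of Theorem~\ref{thm:B} is the known fact that chain definable languages are non-confusing, and $L_2$ is the language of Theorem~\ref{thm:A}. The absence of family confusions of every size is thus a decidable necessary condition for chain definability that is strictly stronger than non-confusion. We do not prove that it is sufficient.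

Sections~\ref{sec:automaton} and~\ref{sec:lower} construct $L_m$ and determine the least size of its family confusions. Sections~\ref{sec:types} and~\ref{sec:B} prove Theorem~\ref{thm:B} and do not depend on the construction; Theorems~\ref{thm:A} and~\ref{thm:C} are deduced at the end of Section~\ref{sec:B}. Section~\ref{sec:decide} proves Proposition~\ref{prop:D}.

\section{The automata $\mathcal A_m$}\label{sec:automaton}

\subsection{What a counterexample has to look like}

One might expect that a family confusion can always be folded into a single confusion by plugging the trees into each other. Sometimes it can.

\begin{remark}\label{rem:fold}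
Let $I=\{0,1\}$ and suppose that all ports of $t_1$ have kind $0$. Then $\mathcal A$ contains $R_0$-confusion. Indeed, replace each port $u$ of kind $1$ in $t_0$ by a copy of $t_1$; all ports of the resulting tree have kind $0$. Fix one of them, $v$, to $q\in R_0$ and let $q'\in R_0$ be the target. If $v$ is a port of $t_0$, take an admissible $\sigma_0$ for $t_0$ with $\sigma_0(v)=q$ and value $q'$. If $v$ lies in the copy at $u$, first assign this copy with $v\mapsto q$ and some value $p\in R_1$, and then take $\sigma_0$ with $\sigma_0(u)=p$ and value $q'$. In both cases give every remaining copy $u'$ the value $\sigma_0(u')\in R_1$. Also, if all ports of $t_i$ have kind $i$, then $t_i$ is an $R_i$-confusion. So in a family confusion of size $2$ of an automaton without confusion, both trees have ports of both kinds.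
\end{remark}

When $t_1$ has ports of kind $1$, plugging never removes them all; to obtain an $R_0$-confusion one must at some depth fill them with fixed trees. We want a gate for which this freezes the output, whatever happens at the ports of the other kind. A vote with a quorum does this. There are three voters. Voter $i$ has a bit $x_i$ that says whether the voter takes part and a bit $y_i$ that is the voter's opinion. The gate outputs $d$ if at least two voters take part and all who take part have opinion $d$; otherwise it fails. Bits come in colors $e\in\mathbb Z_m$. The gate of color $e$ takes opinions of color $e$ and participation bits of color $e-1$, and outputs a bit of color $e$. Two properties of the numbers two and three drive everything. Any one voter can be left out, so no single input controls the output. Any two quorums share a voter, so fixed opinions allow at most one output.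

\subsection{Definition}

Fix $m\ge2$ and let $e$ range over $\mathbb Z_m$. The states of $\mathcal A_m$ are an error state $\bot$ and, for each $e$, the elements of three \emph{sorts of color $e$}:
\begin{align*}
B_e&=\{0_e,1_e\} &&\text{(bits)},\\
W_e&=\{\langle *\rangle_e,\langle0\rangle_e,\langle1\rangle_e\} &&\text{(votes: abstention, a vote for $0$, a vote for $1$)},\\
P_e&=\{[d,n]_e: d\in\{0,1\},\ n\in\{1,2\}\} &&\text{(partial tallies: $n$ votes so far, all for $d$)}.
\end{align*}
The $3m$ sorts are pairwise disjoint, so there are $9m+1$ states. We omit the color of a state when it is fixed by the sort. The alphabet consists of \emph{leaf labels} $\lambda_{e,b}$ for $b\in\{0,1\}$, with $\iota(\lambda_{e,b})=b_e$, and \emph{inner labels} $\mu_e,\gamma_e,\eta_e$. Each inner label \emph{demands} a sort of its left child and a sort of its right child and has an \emph{output sort}. With $d,y\in\{0,1\}$ the transitions are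
\begin{align*}
\mu_e&: B_{e-1}\times B_e\to W_e, && (0,y)\mapsto\langle*\rangle,\quad (1,y)\mapsto\langle y\rangle;\\
\gamma_e&: W_e\times W_e\to P_e\cup\{\bot\}, && (\langle d\rangle,\langle*\rangle),(\langle*\rangle,\langle d\rangle)\mapsto[d,1],\quad (\langle d\rangle,\langle d\rangle)\mapsto[d,2];\\
\eta_e&: P_e\times W_e\to B_e\cup\{\bot\}, && ([d,1],\langle d\rangle),([d,2],\langle d\rangle),([d,2],\langle*\rangle)\mapsto d.
\end{align*}
Everything else gives $\bot$: an argument pair that is not listed, a child whose state is not in the demanded sort, a leaf with an inner label, an inner node with a leaf label. In particular $\bot$ is \emph{absorbing}: if some node has state $\bot$, so do all its ancestors. Let $F=\{1_0\}$ and let $L_m$ be the language recognized by $\mathcal A_m$.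

The \emph{gate} of color $e$ is the tree with six ports shown in Figure~\ref{fig:gate},
\[
t_e=\eta_e\bigl(\gamma_e(\mu_e(x_1,y_1),\mu_e(x_2,y_2)),\ \mu_e(x_3,y_3)\bigr).
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[level distance=11mm, font=\small,
  level 1/.style={sibling distance=62mm},
  level 2/.style={sibling distance=35mm},
  level 3/.style={sibling distance=18mm}]
\node {$\eta_e : B_e$}
  child {node {$\gamma_e : P_e$}
    child {node {$\mu_e : W_e$}
      child {node {$x_1 : B_{e-1}$}} child {node {$y_1 : B_e$}}}
    child {node {$\mu_e : W_e$}
      child {node {$x_2 : B_{e-1}$}} child {node {$y_2 : B_e$}}}}
  child {node {$\mu_e : W_e$}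
    child {node {$x_3 : B_{e-1}$}} child {node {$y_3 : B_e$}}};
\end{tikzpicture}
\caption{The gate $t_e$ of color $e$. Each node shows its label, or its name if it is a port, and the sort of the state it carries in a run without error. The participation bits $x_i$ have color $e-1$; all other nodes have color $e$.}
\label{fig:gate}
\end{figure}

\begin{lemma}[the gate]\label{lem:gate}
Let the ports $x_i$ have states in $B_{e-1}$ and the ports $y_i$ states in $B_e$. The value of $t_e$ is $d_e$ if at least two of the $x_i$ are $1$ and $y_i=d$ for all $i$ with $x_i=1$. If there is no such $d$, the value is $\bot$.
\end{lemma}

\begin{proof}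
Let $w_i$ be the state at $\mu_e(x_i,y_i)$; it is $\langle*\rangle$ if $x_i=0$ and $\langle y_i\rangle$ if $x_i=1$. The value is $d$ exactly when either the $\gamma_e$-node has state $[d,1]$ and $w_3=\langle d\rangle$, or it has state $[d,2]$ and $w_3\in\{\langle d\rangle,\langle*\rangle\}$. This means that $(w_1,w_2,w_3)$ has contents $(d,*,d)$, $(*,d,d)$, $(d,d,d)$ or $(d,d,*)$, which are the triples with at most one abstention and all votes for $d$. The only other value that $\eta_e$ can produce is $\bot$.
\end{proof}

\begin{lemma}\label{lem:family}
The index set $I=\mathbb Z_m$, the sets $R_e=B_e$ and the gates $t_e$, with ports $x_i$ of kind $e-1$ and ports $y_i$ of kind $e$, form a family confusion of $\mathcal A_m$ of size $m$.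
\end{lemma}

\begin{proof}
Let the target be $d_e$. If $x_i$ is fixed to $1$, set all $x$'s to $1$ and all $y$'s to $d$. If $x_i$ is fixed to $0$, or $y_i$ is fixed to any bit, let voter $i$ abstain: take $x_i=0$, set the other two $x$'s to $1$ and the other two $y$'s to $d$, and give $y_i$ its fixed value, or any value if it has none. Lemma~\ref{lem:gate} gives the value $d_e$ in each case.
\end{proof}

The same definitions with $m=1$ would make the gate a $B_0$-confusion. The only role of $m\ge2$ is to separate the color of participation bits from the color of opinions.

\subsection{Minimality}

\begin{lemma}\label{lem:minimal}
$\mathcal A_m$ is the minimal automaton of $L_m$.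
\end{lemma}

\begin{proof}
Inside a tree we write a state for a fixed tree that has this state. Every state is reached: $b_e$ by the leaf $\lambda_{e,b}$; $\langle*\rangle_e$ by $\mu_e(0,0)$ and $\langle d\rangle_e$ by $\mu_e(1,d)$; $[d,1]_e$ by $\gamma_e(\langle d\rangle,\langle*\rangle)$ and $[d,2]_e$ by $\gamma_e(\langle d\rangle,\langle d\rangle)$; and $\bot$ by a leaf labeled $\mu_0$.

To separate states we first test a bit of color $e$ by using it as a participation bit in a gate of color $e+1$. Let
\begin{align*}
C_e^0&=\eta_{e+1}\bigl(\gamma_{e+1}(\mu_{e+1}(\square,0),\mu_{e+1}(1,1)),\ \mu_{e+1}(1,1)\bigr),\\
C_e^1&=\eta_{e+1}\bigl(\gamma_{e+1}(\mu_{e+1}(\square,1),\mu_{e+1}(1,1)),\ \mu_{e+1}(0,0)\bigr).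
\end{align*}
In $C^0_e$ voters $2$ and $3$ vote $1$ and voter $1$ has opinion $0$, so the gate outputs $1$ if voter $1$ abstains and fails otherwise. In $C^1_e$ voter $2$ votes $1$, voter $3$ abstains and voter $1$ has opinion $1$, so the gate outputs $1$ if voter $1$ takes part and fails otherwise. Thus $C_e^b$ maps $b_e$ to $1_{e+1}$ and $(1-b)_e$ to $\bot$. It maps every state outside $B_e$ to $\bot$, since $\mu_{e+1}$ demands $B_e$ on the left. Plug $C^b_e$ into the port of $C^1_{e+1}$, the result into the port of $C^1_{e+2}$, and so on, stopping as soon as the root has color $0$. This gives a context $G_{e,b}$ that maps $b_e$ to $1_0$ and all other states to $\bot$. Reading off the transitions of $\eta_e$, we get the following accepted sets, where $G[G']$ denotes $G$ with $G'$ plugged into its port: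
\[
\begin{array}{l|l}
\text{context} & \text{accepted states}\\ \hline
G_{e,b} & b_e\\
G_{e,d}[\eta_e([d,1],\square)] & \langle d\rangle_e\\
G_{e,d}[\eta_e([d,2],\square)] & \langle d\rangle_e,\ \langle*\rangle_e\\
G_{e,d}[\eta_e(\square,\langle d\rangle)] & [d,1]_e,\ [d,2]_e\\
G_{e,d}[\eta_e(\square,\langle*\rangle)] & [d,2]_e
\end{array}
\]
Every state other than $\bot$ is accepted by one of these contexts, and each context accepts states of one sort only. This separates $\bot$ from all other states and separates states of different sorts. Within a sort, rows one, two and five separate each of $b_e$, $\langle d\rangle_e$, $[d,2]_e$ from every other state, and row four separates $[0,1]_e$ from $[1,1]_e$. No other pair remains.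
\end{proof}

\section{No family confusion of size less than $m$}\label{sec:lower}

\begin{proposition}\label{prop:lower}
Let $m\ge2$. Every family confusion of $\mathcal A_m$ has size at least $m$. In particular, $\mathcal A_m$ contains no confusion.
\end{proposition}

\subsection{The case $m=2$, $R=B_0$}

To see the mechanism, let us try to build a $B_0$-confusion in $\mathcal A_2$. All ports have color $0$. In the gate $t_0$ the opinions $y_i$ can be ports, but if the $x_i$ are constant leaves, some voter $i$ always takes part, and fixing $y_i=0$ rules out the output $1$. So the participation bits should vary. A varying bit of color $1$ has to be the output of a gate $t_1$. Its inputs $x_i$ have color $0$ and can be ports, but its opinions have color $1$ and cannot. Take them constant, say $(y_1,y_2,y_3)=(0,1,1)$. A quorum that contains voter $1$ also contains a voter of opinion $1$ and fails, so the output is $1$ or $\bot$. In general three constant bits have a majority, and the majority is the only possible output. Replacing these constants by further gates of color $1$ only postpones the problem. So bits of color $1$ are frozen, the participation pattern in every gate of color $0$ is frozen, and such a gate can only copy the opinion of a fixed voter. As in Example~\ref{ex:branch},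 the root is then constant or determined by one port.

The proof carries this out for arbitrary trees, for arbitrary sets of states, which could also consist of votes or tallies, and for families.

\subsection{Sorting the trees}

Let $(R_i,t_i,V_i,\rho_i)_{i\in I}$ be a family confusion of $\mathcal A_m$. The definition restricts a set $R_j$ most when $j$ is the kind of some port; an index that is never a kind can be irregular. For instance, one can add to the family of Lemma~\ref{lem:family} an index with the set $B_0\cup\{\bot\}$ and the tree $t_0$, since two abstentions produce $\bot$. We first remove such indices. Call a nonempty $I'\subseteq I$ \emph{closed} if $\rho_i(V_i)\subseteq I'$ for all $i\in I'$. The restriction of the family to a closed set is a family confusion of no larger size, so we may assume that $I$ has no proper closed subset. The set $\{\rho_i(v): i\in I,\ v\in V_i\}$ is closed, hence equal to $I$: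
\begin{equation}\label{eq:kinds}
\text{every $j\in I$ is the kind of some port of some $t_i$.}
\end{equation}

For a node $u$ of $t_i$ and an admissible $\sigma$, let $\mathrm{val}_\sigma(u)$ be the state at $u$ in the run that defines $t_i[\sigma]$. We say that $\sigma$ is \emph{live at $u$} if $\mathrm{val}_\sigma(u)\ne\bot$. Since $\bot$ is absorbing, $\sigma$ is then live at all descendants of $u$.

\begin{lemma}[sorts]\label{lem:sorts}
Each $R_j$ is contained in a single sort $K_j$. Moreover, every node of every $t_i$ can be given a sort so that the following hold: a port of kind $j$ has sort $K_j$; a leaf that is not a port is labeled $\lambda_{f,b}$ for some $f,b$ and has sort $B_f$; an inner node has an inner label, its sort is the output sort of the label, and its children have the sorts that the label demands; the root of $t_i$ is an inner node of sort $K_i$; and $\mathrm{val}_\sigma(u)$ lies in the sort of $u$ whenever $\sigma$ is admissible and live at $u$.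
\end{lemma}

\begin{proof}
Let $j\in I$. By \eqref{eq:kinds}, $j=\rho_i(v)$ for some $i$ and $v\in V_i$. Choose $q'\in R_i\setminus\{\bot\}$, which is possible as $|R_i|\ge2$. For each $q\in R_j$ there is an admissible $\sigma$ with $\sigma(v)=q$ and $t_i[\sigma]=q'$. The port $v$ has a parent because $t_i$ is not a single node, and $\sigma$ is live at this parent. So the parent has an inner label and $q$ lies in the sort that this label demands on the side of $v$. This sort does not depend on $q$; call it $K_j$. It is the unique sort containing $R_j$, and $\bot\notin R_j$.

Now fix $i$ and an admissible $\sigma_0$ with $t_i[\sigma_0]\in R_i$. It is live at all nodes, so leaves that are not ports have leaf labels and inner nodes have inner labels. Define the sorts of ports, other leaves and inner nodes as in the statement. The last claim holds by the definition of $\iota$ and $\delta$ and by admissibility. Under $\sigma_0$ a child of an inner node has a state that lies both in its own sort and in the sort demanded by the parent, and the root has a state that lies both in its own sort and in $K_i$. Sorts are disjoint, so they coincide in both cases.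
\end{proof}

The \emph{color} of a node is the color of its sort. Let $J\subseteq\mathbb Z_m$ be the set of colors of the sorts $K_j$, $j\in I$, so that $|I|\ge|J|$ and every port has its color in $J$. We show that $J=\mathbb Z_m$. Suppose not. Since $J$ is nonempty, adding $1$ repeatedly to a color outside $J$ eventually enters $J$, so we can fix
\[
e\in J\quad\text{with}\quad e-1\notin J .
\]
For a single confusion, $J=\{e\}$, and $e-1\ne e$ is the use of $m\ge2$.

\subsection{Colors without ports are frozen}

A node whose color is outside $J$ can have ports below it, since a gate of color $f$ has inputs of color $f-1$. The next lemma says that such ports can make the node fail but cannot change its bit.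

\begin{lemma}[freezing]\label{lem:frozen}
Let $f\notin J$ and let $u$ be a node of sort $B_f$ in $t_i$. Then $\mathrm{val}_\sigma(u)$ is the same for all admissible $\sigma$ that are live at $u$.
\end{lemma}

\begin{proof}
We use induction on the height of $u$. Nodes of color $f$ are not ports. If $u$ is a leaf, its state is $\iota$ of its label. Otherwise $u$ is labeled $\eta_f$. A node of sort $P_f$ or $W_f$ is not a port, and it is not another leaf since those have bit sorts; so it is an inner node labeled $\gamma_f$ or $\mu_f$, respectively. Hence the subtree at $u$ is the gate $t_f$ with subtrees attached at nodes $x_1,x_2,x_3$ of sort $B_{f-1}$ and $y_1,y_2,y_3$ of sort $B_f$. Let $\sigma,\sigma'$ be live at $u$ with values $d,d'$. Both are live at the six nodes, so Lemma~\ref{lem:gate} applies: under each of $\sigma,\sigma'$ at least two of the three $x$'s have value $1$. Some $x_h$ has value $1$ under both, and then $\mathrm{val}_\sigma(y_h)=d$ and $\mathrm{val}_{\sigma'}(y_h)=d'$. The node $y_h$ has sort $B_f$ and smaller height, so $d=d'$.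
\end{proof}

\begin{remark}
The quorum is needed. Suppose $m=2$ and the gate were replaced by a gate $h_e(x_1,y_1,x_2,y_2)$ with two voters that outputs $d$ if at least one voter takes part and all who take part have opinion $d$. Then $s=h_1(x_1,0,x_2,1)$, with ports of color $0$, has value $0$ at $(x_1,x_2)=(1,0)$ and value $1$ at $(0,1)$, so freezing fails. Moreover $h_0(s,y_1,s,y_2)$ is a $B_0$-confusion. For target $d$, if $y_1$ is fixed, give the two copies of $s$ the values $0,1$ and put $y_2=d$; if a port in the first copy of $s$ is fixed, give the other port of this copy the opposite bit, give the second copy the value $1$, and put $y_1=y_2=d$. The remaining ports are symmetric.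
\end{remark}

An inner node of sort $W_e$ is labeled $\mu_e$, and its left child has sort $B_{e-1}$ with $e-1\notin J$. Lemma~\ref{lem:frozen} therefore gives:
\begin{equation}\label{eq:votes}
\begin{array}{l}
\text{for an inner node $u$ of sort $W_e$, either $\mathrm{val}_\sigma(u)=\langle*\rangle$ for all $\sigma$ live at $u$, or}\\
\text{$\mathrm{val}_\sigma(u)=\langle y\rangle$, with $y$ the value of the right child, for all $\sigma$ live at $u$.}
\end{array}
\end{equation}

\subsection{Color $e$: constant or copied from one port}

Define the \emph{content} of a state of color $e$ by $\chi(b)=b$, $\chi(\langle w\rangle)=w\in\{*,0,1\}$ and $\chi([d,n])=d$. We want to show that contents of color $e$ are only copied upward along a fixed path. By \eqref{eq:votes}, inner nodes do not switch between abstaining and voting, but a port of sort $W_e$ might. The next lemma excludes this, and shows that content separates the elements of the sets $R_j$ of color $e$.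

\begin{lemma}[shape]\label{lem:shape}
If $K_j$ has color $e$, then $R_j$ consists of one state of content $0$ and one state of content $1$.
\end{lemma}

\begin{proof}
Every element of $R_j$ is the value of the root of $t_j$ under an admissible assignment that is live there, and $|R_j|\ge2$. If $K_j=B_e$, then $R_j=B_e$. If $K_j=W_e$, then the root of $t_j$ is an inner node of sort $W_e$ with at least two values, so the second alternative of \eqref{eq:votes} holds and $R_j=\{\langle0\rangle,\langle1\rangle\}$. Let $K_j=P_e$. The root is labeled $\gamma_e$, and each child $w$ has sort $W_e$, so it is an inner node or a port. If $w$ is inner, then by \eqref{eq:votes} it abstains under all assignments live at the root or under none. If $w$ is a port, its kind $j'$ has $K_{j'}=W_e$, so by the previous case it never abstains. The number $n$ in the root value $[d,n]$ is the number of children that do not abstain, so it is constant, and $R_j=\{[0,n],[1,n]\}$.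
\end{proof}

\begin{lemma}[constant or copied]\label{lem:copy}
For every node $u$ of color $e$ in $t_i$, at least one of the following holds, where $\sigma$ ranges over the admissible assignments live at $u$:
\begin{enumerate}
\item[(a)] $\chi(\mathrm{val}_\sigma(u))$ is the same for all $\sigma$;
\item[(b)] there is a port $v\in V_i$ of color $e$ with $\chi(\mathrm{val}_\sigma(u))=\chi(\sigma(v))$ for all $\sigma$.
\end{enumerate}
\end{lemma}

\begin{proof}
We use induction on the height of $u$. A port satisfies (b) with $v=u$, and any other leaf satisfies (a). For an inner node $u$, say that $u$ \emph{copies} a child $w$ of color $e$ if $u$ and $w$ have the same content under every $\sigma$ live at $u$. Such a $\sigma$ is live at $w$, so $u$ inherits (a) or (b) from $w$.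

If $u$ is labeled $\mu_e$, then by \eqref{eq:votes} either its content is always $*$, which is (a), or $u$ copies its right child, of sort $B_e$.

If $u$ is labeled $\gamma_e$, let $w_1,w_2$ be its children, of sort $W_e$. When $u$ has value $[d,n]$, each child has content $d$ or $*$, and not both have content $*$. If no assignment live at $w_1$ gives it content $*$, then $u$ copies $w_1$. Otherwise (b) fails for $w_1$, because ports of color $e$ never have content $*$ by Lemma~\ref{lem:shape}. Then (a) holds for $w_1$ with constant content $*$, and $u$ copies $w_2$.

If $u$ is labeled $\eta_e$, then $u$ copies its left child, of sort $P_e$, since every transition of $\eta_e$ with result $d$ has a left argument $[d,n]$.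
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:lower}]
Choose $i\in I$ such that $K_i$ has color $e$, and apply Lemma~\ref{lem:copy} to the root of $t_i$. By Lemma~\ref{lem:shape} the root takes values of content $0$ and of content $1$, so (a) fails and (b) holds for some port $v$ of color $e$. Let $q\in R_{\rho_i(v)}$ have content $0$ and let $q'\in R_i$ have content $1$; both exist by Lemma~\ref{lem:shape}. For admissible $\sigma$ with $\sigma(v)=q$, the state $t_i[\sigma]$ is $\bot$ or has content $0$, so it is never $q'$. This contradicts Definition~\ref{def:family}. Hence $J=\mathbb Z_m$ and $|I|\ge m$.
\end{proof}

\section{Types for chain logic}\label{sec:types}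

To prove that a language is not chain definable we must produce, for every $k$, a tree inside and a tree outside the language that satisfy the same sentences of quantifier depth at most $k$. Types are finite invariants that record which such sentences hold, and they compose along the tree structure.

It is convenient to have one kind of variable. We use variables $X_1,X_2,\dots$ ranging over chains and the atomic formulas
\[
X=\emptyset,\quad \mathrm{Sing}(X),\quad \mathrm{Root}(X),\quad X\subseteq Y,\quad \mathrm{Left}(X,Y),\quad \mathrm{Right}(X,Y),\quad X\le Y,\quad P_a(X).
\]
Here $\mathrm{Sing}(X)$ says that $X$ is a singleton and $\mathrm{Root}(X)$ says that $X$ consists of the root alone. The last four formulas hold when their arguments are singletons $\{x\},\{y\}$ and, respectively, $y$ is the left child of $x$, $y$ is the right child of $x$, $x\le y$, or $x$ is labeled $a$. Every chain logic sentence is equivalent to a sentence in this syntax: replace a first-order variable $x$ by a chain variable $X$, the quantifier $\exists x\,\varphi$ by $\exists X(\mathrm{Sing}(X)\wedge\varphi)$, the formula $x\in Y$ by $X\subseteq Y$, and $x=y$ by $X\subseteq Y\wedge Y\subseteq X$. The predicate $\mathrm{Root}$ is included because Lemma~\ref{lem:comp}(b) needs it for the edges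 that leave the root.

For a tree $t$ and chains $\bar C=(C_1,\dots,C_r)$ of $t$, let $\mathrm{tp}_0(t,\bar C)$ be the set of atomic formulas in $X_1,\dots,X_r$ that hold for $X_h=C_h$, and let
\[
\mathrm{tp}_{k+1}(t,\bar C)=\Bigl(\mathrm{tp}_0(t,\bar C),\ \{\mathrm{tp}_k(t,\bar C,E): E\text{ a chain of }t\}\Bigr).
\]
We write $\mathrm{tp}_k(t)$ when $r=0$. There are no atomic formulas without variables, so $\mathrm{tp}_0(t)=\emptyset$ for all $t$. The set $\mathrm{tp}_0(t,\bar C)$ can be read off $\mathrm{tp}_k(t,\bar C)$ and is called its \emph{atomic part}.

\begin{lemma}\label{lem:types}
For fixed $k$ and $r$ there are finitely many types $\mathrm{tp}_k(t,C_1,\dots,C_r)$. The type $\mathrm{tp}_k(t,\bar C)$ determines which formulas of quantifier depth at most $k$ with free variables among $X_1,\dots,X_r$ hold in $(t,\bar C)$.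
\end{lemma}

\begin{proof}
Both claims are proved by induction on $k$, for all $r$ at once. There are finitely many atomic formulas in $r$ variables, and a type for $(k+1,r)$ is a set of these together with a set of types for $(k,r+1)$. After renaming bound variables, a formula of depth at most $k+1$ is a Boolean combination of atomic formulas, decided by the first component, and formulas $\exists X_{r+1}\psi$ with $\psi$ of depth at most $k$, which hold if and only if the second component contains a type that makes $\psi$ true.
\end{proof}

In the next lemma, ``determined by'' means that two instances with the same $k$, $r$ and listed data have the same type. For a subtree $s$ of $t$ we write $\bar C\cap s$ for the tuple of the chains $C_h\cap s$ of $s$.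

\begin{lemma}[composition]\label{lem:comp}
Let $\bar C=(C_1,\dots,C_r)$ be chains of the tree in question.
\begin{enumerate}
\item[(a)] $\mathrm{tp}_k(t,C_1,\dots,C_p,\emptyset,C_{p+1},\dots,C_r)$ is determined by $p$ and $\mathrm{tp}_k(t,\bar C)$.
\item[(b)] If $t=a(t_1,t_2)$ has root $z$, then $\mathrm{tp}_k(t,\bar C)$ is determined by $a$, by the set of $h$ with $z\in C_h$, and by $\mathrm{tp}_k(t_j,\bar C\cap t_j)$ for $j=1,2$.
\item[(c)] If $T$ is a tree with ports $V$ and $N$ is the set of its other nodes, then $\mathrm{tp}_k(T[\bar s],\bar C)$ is determined by $T$, $V$, the sets $C_h\cap N$, and the types $\mathrm{tp}_k(s_v,\bar C\cap s_v)$ for $v\in V$.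
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Induction on $k$. Let $X$ be the variable for the inserted empty chain. The formulas $X=\emptyset$ and $X\subseteq Y$ hold, $Y\subseteq X$ holds if and only if $Y=\emptyset$ does, and all other atomic formulas with $X$ fail. This is the case $k=0$ and gives the first component for $k+1$. The second component is obtained from that of $\mathrm{tp}_{k+1}(t,\bar C)$ by applying the induction hypothesis, for $r+1$ chains and the same $p$, to each element.

(b) Induction on $k$. Split a chain $C$ of $t$ into $C^0=C\cap\{z\}$, $C^1=C\cap t_1$ and $C^2=C\cap t_2$. Say that $C$ \emph{lies in $t_j$} if $C^0=C^{3-j}=\emptyset$. For $C$ among the $C_h$, the data tell whether $C$ lies in $t_j$, and whether $C=\{z\}$, which means $z\in C$ and $C^1=C^2=\emptyset$. For $C,C'$ among the $C_h$: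
\begin{itemize}
\item $C=\emptyset$ holds if and only if all three parts are empty, and $C\subseteq C'$ if and only if $C^j\subseteq C'^j$ for $j=0,1,2$;
\item $\mathrm{Root}(C)$ holds if and only if $C=\{z\}$;
\item $\mathrm{Sing}(C)$ holds if and only if $C=\{z\}$, or $C$ lies in some $t_j$ and $\mathrm{Sing}(C^j)$ holds there;
\item $P_b(C)$ holds if and only if $C=\{z\}$ and $b=a$, or $C$ lies in some $t_j$ and $P_b(C^j)$ holds there;
\item $\mathrm{Left}(C,C')$ holds if and only if $C=\{z\}$, $C'$ lies in $t_1$ and $\mathrm{Root}(C'^1)$ holds in $t_1$, or $C,C'$ lie in the same $t_j$ and $\mathrm{Left}(C^j,C'^j)$ holds there; for $\mathrm{Right}$, replace $t_1$ and $C'^1$ by $t_2$ and $C'^2$ in the first alternative;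
\item $C\le C'$ holds if and only if $C=\{z\}$ and $\mathrm{Sing}(C')$, or $C,C'$ lie in the same $t_j$ and $C^j\le C'^j$ holds there.
\end{itemize}
This settles $k=0$ and the first component for $k+1$. For the second component, the chains of $t$ are exactly the sets $E^0\cup E^1\cup E^2$ with $E^0\subseteq\{z\}$, $E^j$ a chain of $t_j$, and $E^1=\emptyset$ or $E^2=\emptyset$. By induction, $\mathrm{tp}_k(t,\bar C,E)$ is a function of $a$, the root memberships of $\bar C$ and $E$, and $\tau_j=\mathrm{tp}_k(t_j,\bar C\cap t_j,E^j)$ for $j=1,2$. Let $S_j$ be the second component of $\mathrm{tp}_{k+1}(t_j,\bar C\cap t_j)$, and let $\omega_j$ be the unique element of $S_j$ whose atomic part contains $X_{r+1}=\emptyset$; it is the value of $\tau_j$ for $E^j=\emptyset$. As $E$ varies, $(\tau_1,\tau_2)$ ranges over $(S_1\times\{\omega_2\})\cup(\{\omega_1\}\times S_2)$, and independently $z$ is in $E$ or not. This range is determined by the data.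

(c) Induction on $T$. If $T$ is a single port $v$, then $T[\bar s]=s_v$. If $T$ is a single node that is not a port, then $T[\bar s]=T$ and $C_h=C_h\cap N$. If $T=a(T_1,T_2)$, the induction hypothesis determines the types of the two subtrees of the root of $T[\bar s]$, the root lies in $N$, and (b) applies.
\end{proof}

\section{Family confusion prevents chain definability}\label{sec:B}

Let $\mathcal A$ be the minimal automaton of $L$ and let $(R_i,t_i,V_i,\rho_i)_{i\in I}$ be a family confusion. The goal is Lemma~\ref{lem:sametype}: for every $k$ and $i$, all states of $R_i$ are realized by trees of one common type $\mathrm{tp}_k$. The induction on $k$ must run for all $i$ simultaneously, because trees for $R_i$ are built from $t_i$ by filling ports of all kinds.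

\subsection{The first step for parity}

Take Example~\ref{ex:parity} and $k=1$. A single chain has six possible atomic types: it is empty, it has more than one node, or it is a singleton that is the root or not and is labeled $a$ or $b$. The type $\mathrm{tp}_1(s)$ records which of the six occur in $s$. Plug the confusion into itself once, which gives $T=a(a(v_1,v_2),a(v_3,v_4))$. Whatever trees fill the ports, the chains among the three inner nodes of $T$ realize four atomic types: empty, more than one node, root labeled $a$, non-root labeled $a$. The root is not labeled $b$. Only ``non-root labeled $b$'' is undecided, and we force it by putting the leaf $b$ at $v_1$. Now $\mathrm{tp}_1(T[\bar s])$ no longer depends on the trees at $v_2,v_3,v_4$, and these ports still control the state: $b,b,b$ gives $0$ and $a,b,b$ gives $1$.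

In general we spend a bounded number of ports to \emph{saturate} the set of types of chains, and use the other ports to reach the desired state. The difficulty is that we do not choose which ports are spent or which states they get: a port contributes a new type only from a certain position and with a certain tree. So the unfolded tree has to keep all its values available after an adversary has fixed many ports, while Definition~\ref{def:family} protects against only one. Depth converts one into many.

\subsection{Unfoldings and a game}

Define trees with ports $t_i^{(n)}$, with a kind $\rho(v)\in I$ for each port $v$. Let $t_i^{(1)}=t_i$ with $\rho=\rho_i$. Let $t_i^{(n+1)}$ be obtained from $t_i$ by replacing each port $u\in V_i$ by a copy of $t^{(n)}_{\rho_i(u)}$, called the \emph{component at $u$}; the ports of $t_i^{(n+1)}$ are those of the components, with their kinds. If an assignment $\sigma$ gives the component at $u$ the value $\sigma_0(u)$ for each $u\in V_i$, then $t_i^{(n+1)}[\sigma]=t_i[\sigma_0]$.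

A \emph{partial assignment} $\pi$ on $t_i^{(n)}$ maps some ports $v$ to states in $R_{\rho(v)}$. It is \emph{free} if for every $q'\in R_i$ it extends to a partial assignment $\sigma$ defined on all ports with $t_i^{(n)}[\sigma]=q'$. As $|R_i|\ge2$, a free assignment leaves some port unassigned.

Consider the following game on $t_i^{(n)}$, which starts with $\pi=\emptyset$. In each round Adversary picks an unassigned port $v$ and a state $q\in R_{\rho(v)}$, which extends $\pi$ by $\pi(v)=q$, and then Defender may extend $\pi$ to further ports. This right matters when Adversary concentrates on one component. In a gate of $\mathcal A_m$, the moves $x_1=x_2=1$, $y_1=0$, $y_2=1$ force $\bot$, and with it $\bot$ at the root. Defender avoids this by filling the component while it can still take a value in its set. The component then acts as one fixed port of $t_i$, which $t_i$ tolerates, and Adversary can no longer move in it.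

\begin{lemma}\label{lem:game}
For all $n\ge1$ and $i\in I$, Defender has a strategy on $t_i^{(n)}$ such that $\pi$ is free after $j$ rounds, for every $j$ with $0\le j\le 2^{n-1}$.
\end{lemma}

\begin{proof}
We use induction on $n$, for all $i$ at once. For $n=1$ Defender does nothing. After one round $\pi=\{v\mapsto q\}$ is free by Definition~\ref{def:family}, and then so is its restriction $\emptyset$.

On $t_i^{(n+1)}$, Defender regards each move of Adversary as a move in the game on the component that contains the chosen port, and answers by the strategy for that component. There is one extra rule. The first time that some component, say the one at $u$, receives its $2^{n-1}$-th move, Defender answers by the strategy and then \emph{completes} the component: he assigns all its ports so that its value is some $q\in R_{\rho_i(u)}$. This is possible because the assignment on the component is free at this moment. At most one component is ever completed.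

Consider the position after $j\le2^n$ rounds. If no component is completed, each has received fewer than $2^{n-1}$ moves. If the component at $u$ is completed, it has received exactly $2^{n-1}$ moves, so every other one has received at most $j-2^{n-1}\le2^{n-1}$. In both cases the assignment on each component that is not completed is free, by induction. Let $q'\in R_i$. Let $u$ and $q$ be the position and value of the completed component, or any $u\in V_i$ and $q\in R_{\rho_i(u)}$ if there is none. Choose an admissible $\sigma_0$ for $t_i$ with $\sigma_0(u)=q$ and $t_i[\sigma_0]=q'$, and extend $\pi$ on each component $u'$ that is not completed so that its value is $\sigma_0(u')\in R_{\rho_i(u')}$. The resulting assignment gives $t_i^{(n+1)}$ the value $t_i[\sigma_0]=q'$.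
\end{proof}

\subsection{Saturation}

\begin{lemma}\label{lem:sametype}
For every $k$ there are types $(\theta_i)_{i\in I}$ such that for all $i\in I$ and $q\in R_i$ there is a tree $s$ with state $q$ and $\mathrm{tp}_k(s)=\theta_i$.
\end{lemma}

\begin{proof}
We use induction on $k$. For $k=0$ all trees have the same type, and every state of the minimal automaton is the state of some tree.

Assume the claim for $k$, with types $\theta_j$. For $q\in R_j$ let $\mathcal T_j(q)$ be the set of trees with state $q$ and $\mathrm{tp}_k$ equal to $\theta_j$; it is nonempty. Let $\mathcal T_j=\bigcup_{q\in R_j}\mathcal T_j(q)$. For a tree $s$ let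
\[
D(s)=\{\mathrm{tp}_k(s,C): C\text{ a chain of }s\},\qquad\text{so that}\qquad \mathrm{tp}_{k+1}(s)=(\emptyset,D(s)).
\]
Let $H$ be the number of types $\mathrm{tp}_k$ of trees with one chain, finite by Lemma~\ref{lem:types}, and choose $n\ge1$ with $2^{n-1}\ge H$. Fix $i\in I$, let $T=t_i^{(n)}$, let $V$ be its set of ports and $N$ the set of its other nodes. A \emph{filling} is a tuple $\bar s=(s_v)_{v\in V}$ with $s_v\in\mathcal T_{\rho(v)}$. We look for fillings that give $T[\bar s]$ any prescribed state in $R_i$ and always the same set $D(T[\bar s])$.

\emph{Each port contributes separately.} Nodes of $s_v$ and $s_w$ are incomparable for $v\ne w$, and a node of $N$ is comparable with a node of $s_v$ only if it is a proper ancestor of $v$. So a chain of $T[\bar s]$ is either a chain $A\subseteq N$, or has the form $A\cup C$ where, for some port $v$, $C$ is a chain of $s_v$ and $A$ is a set of proper ancestors of $v$. Conversely all these sets are chains, also when $C=\emptyset$. By Lemma~\ref{lem:comp}(a), $\mathrm{tp}_k(s_w,\emptyset)$ is determined by $\mathrm{tp}_k(s_w)=\theta_{\rho(w)}$, so it is the same for all fillings. By Lemma~\ref{lem:comp}(c), for a chain $A\subseteq N$ the type $\mathrm{tp}_k(T[\bar s],A)$ does not depend on the filling; let $U_0$ be the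 set of these types. By the same lemma, for a port $v$ and a set $A$ of proper ancestors of $v$ there is a function $\varphi_{v,A}$, the same for all fillings, with
\[
\mathrm{tp}_k(T[\bar s],A\cup C)=\varphi_{v,A}\bigl(\mathrm{tp}_k(s_v,C)\bigr)\quad\text{for all chains $C$ of $s_v$.}
\]
For $s\in\mathcal T_{\rho(v)}$ let $\Phi_v(s)$ be the set of all $\varphi_{v,A}(\tau)$ with $\tau\in D(s)$ and $A$ a set of proper ancestors of $v$. Then
\begin{equation}\label{eq:union}
D(T[\bar s])=U_0\cup\bigcup_{v\in V}\Phi_v(s_v)\qquad\text{for every filling }\bar s .
\end{equation}

\emph{Saturating the union.} We play the game on $T$, with Defender following Lemma~\ref{lem:game} and with ourselves as Adversary. For each assigned port $v$ we keep a tree $s_v\in\mathcal T_{\rho(v)}(\pi(v))$, and we let $U=U_0\cup\bigcup_{v\text{ assigned}}\Phi_v(s_v)$. As long as there are an unassigned port $v$ and a tree $s\in\mathcal T_{\rho(v)}$ with $\Phi_v(s)\not\subseteq U$, we play $v$ and the state of $s$, which lies in $R_{\rho(v)}$, and put $s_v=s$. Each port $w$ that Defender assigns gets an arbitrary tree from $\mathcal T_{\rho(w)}(\pi(w))$. Every round strictly enlarges $U$, which is a set of types of trees with one chain. So the play stops after at most $H\le2^{n-1}$ rounds. At the end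 $\pi$ is free, and $\Phi_w(s)\subseteq U$ for every unassigned $w$ and every $s\in\mathcal T_{\rho(w)}$. By \eqref{eq:union}, every filling that extends the trees chosen so far satisfies $D(T[\bar s])=U$.

\emph{Choosing the state.} Let $q'\in R_i$. Extend $\pi$ to $\sigma$ on all ports with $T[\sigma]=q'$, and choose $s_w\in\mathcal T_{\rho(w)}(\sigma(w))$ for the ports $w$ that $\pi$ leaves unassigned. Then $T[\bar s]$ has state $q'$ and $\mathrm{tp}_{k+1}(T[\bar s])=(\emptyset,U)$. This type does not depend on $q'$, and we take it as the new $\theta_i$.
\end{proof}

The restriction to chains enters through \eqref{eq:union}: a chain meets one $s_v$, so the set of types is a union of independent contributions, and a union inside a finite set saturates. An arbitrary set of nodes meets many $s_v$ at once. Accordingly the language of Example~\ref{ex:parity} is definable when set quantifiers are unrestricted: there is a set $X$ not containing the root such that a leaf is in $X$ if and only if it is labeled $a$, and an inner node is in $X$ if and only if exactly one of its children is.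

\subsection{Proofs of the main theorems}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Suppose that $L$ is defined by a sentence, in the syntax of Section~\ref{sec:types}, of quantifier depth $k$. Take $i\in I$ and distinct $q,q'\in R_i$. Lemma~\ref{lem:sametype} gives trees $s,s'$ with states $q,q'$ and $\mathrm{tp}_k(s)=\mathrm{tp}_k(s')$. By minimality some context $G$ accepts exactly one of $q,q'$, so exactly one of $G[s],G[s']$ is in $L$. By Lemma~\ref{lem:comp}(c) with $r=0$, $\mathrm{tp}_k(G[s])=\mathrm{tp}_k(G[s'])$, so by Lemma~\ref{lem:types} the sentence holds in both trees or in neither. This is a contradiction.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:A} and~\ref{thm:C}]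
Let $m\ge2$. By Lemma~\ref{lem:minimal} the minimal automaton of $L_m$ is $\mathcal A_m$, with $9m+1$ states. It has a family confusion of size $m$ by Lemma~\ref{lem:family} and none of smaller size by Proposition~\ref{prop:lower}. By Theorem~\ref{thm:B}, $L_m$ is not chain definable. For $r\ge1$, the language $L_{r+1}$ has no family confusion of size at most $r$ and is not chain definable. This proves Theorem~\ref{thm:C}. For $r=1$ it says that $L_2$, whose minimal automaton has $19$ states, is non-confusing and not chain definable, which is Theorem~\ref{thm:A}.
\end{proof}

\section{Deciding family confusion}\label{sec:decide}

Definition~\ref{def:family} quantifies over index sets and trees of unbounded size. We bound the index set first, and then replace trees by finite summaries that can be computed bottom-up.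

\begin{proof}[Proof of Proposition~\ref{prop:D}]
We may assume that the sets $R_i$ are pairwise distinct. Indeed, given a family confusion, keep one index for each set that occurs, and replace each kind $\rho_i(v)$ by the kept index with the same set. The condition in Definition~\ref{def:family} mentions a kind only through its set, so it still holds for the kept indices. There are finitely many nonempty families $(R_i)_{i\in I}$ of pairwise distinct subsets of $Q$ with at least two elements, so it suffices to decide, for one such family, whether suitable $t_i,V_i,\rho_i$ exist.

Let $t$ be a tree with a possibly empty set $V$ of ports and kinds $\rho:V\to I$, and let $\sigma$ range over $\prod_{v\in V}R_{\rho(v)}$. The \emph{profile} of $(t,V,\rho)$ is the pair $(S,\mathcal F)$ where $S$ is the set of all values $t[\sigma]$, and $\mathcal F=\{(\rho(v),g_v):v\in V\}$ with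
\[
g_v:R_{\rho(v)}\to 2^Q,\qquad g_v(q)=\{t[\sigma]:\sigma(v)=q\}.
\]
There are finitely many possible profiles. A one-node tree labeled $a$ without port has profile $(\{\iota(a)\},\emptyset)$, and a one-node tree that is a port of kind $j$ has profile $(R_j,\{(j,q\mapsto\{q\})\})$. Let $t=a(t_1,t_2)$, where $t_1,t_2$ have profiles $(S_1,\mathcal F_1)$ and $(S_2,\mathcal F_2)$, and write $\delta(S',S'',a)=\{\delta(p,p',a):p\in S',\ p'\in S''\}$. An assignment for $t$ is a pair of independent assignments for $t_1$ and $t_2$, and fixing a port of one subtree does not restrict the other. Hence $S=\delta(S_1,S_2,a)$, and $\mathcal F$ consists of the pairs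
\[
\bigl(j,\ q\mapsto\delta(g(q),S_2,a)\bigr)\ \text{ for }(j,g)\in\mathcal F_1,\qquad
\bigl(j,\ q\mapsto\delta(S_1,g(q),a)\bigr)\ \text{ for }(j,g)\in\mathcal F_2 .
\]
So the set of profiles of trees is the least set that contains the profiles of one-node trees and is closed under these operations for $a\in\Sigma$. It is computed by applying the operations until no new profile appears. Finally, $(t,V,\rho)$ can serve as $(t_i,V_i,\rho_i)$ exactly when $\mathcal F\ne\emptyset$ and $R_i\subseteq g(q)$ for all $(j,g)\in\mathcal F$ and $q\in R_j$. The family $(R_i)_{i\in I}$ admits a family confusion if and only if such a profile exists for every $i\in I$.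
\end{proof}

\begin{thebibliography}{1}

\bibitem{fim}
\emph{First Order and Chain Definability of Regular Tree Languages},
\texttt{https://mimuw.edu.pl/\textasciitilde{}bojan/slides/fim.pdf}.

\end{thebibliography}
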